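# Closed ideals of $L^1(\mathbb R^+,\omega)$ when $-\log\omega$ is convex

## The theorem for $(1+t)^{-t}$ and its general form

Throughout, $\mathbb R^+=[0,\infty)$, a weight $\omega$ is a positive continuous function on $\mathbb R^+$ with $\omega(s+t)\le\omega(s)\omega(t)$, and $L^1(\mathbb R^+,\omega)$ is the convolution algebra of functions with $\int_0^\infty|f|\omega<\infty$. For $a\ge 0$ put
$$L_a=\{f\in L^1(\mathbb R^+,\omega):\ f=0 \text{ a.e. on } [0,a)\}.$$
These are the *standard* ideals.

**Theorem 1.** For $\omega(t)=(1+t)^{-t}$, every non-zero closed ideal of $L^1(\mathbb R^+,\omega)$ is standard.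

**Theorem 2.**

(a) Let $\omega$ be a radical weight such that $-\log\omega$ is convex or, more generally, differs by a bounded function from a continuous convex function $\eta$ on $\mathbb R^+$. Then every non-zero closed ideal of $L^1(\mathbb R^+,\omega)$ is standard.

(b) If $\omega$ is any non-radical weight, then $L^1(\mathbb R^+,\omega)$ has a non-zero closed non-standard ideal.

Hence, if $-\log\omega$ is convex, all non-zero closed ideals are standard if and only if $\omega$ is radical.

Theorem 1 is a special case of Theorem 2(a). Indeed $-\log\omega(t)=\eta(t)=t\log(1+t)$ has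
$$\eta'(t)=\log(1+t)+\frac{t}{1+t},\qquad \eta''(t)=\frac1{1+t}+\frac1{(1+t)^2}>0,\qquad \frac{\eta(t)}t=\log(1+t)\to\infty,$$
so $\eta$ is convex and $\omega$ is radical.

The question behind Theorem 1 comes from the document https://mathshistory.st-andrews.ac.uk/LMS/allan_lms_obit.pdf, which records this case as open at the time of its writing. Domar proved that all non-zero closed ideals are standard for certain sufficiently regular, rapidly decreasing radical weights, for example $\omega(t)=\exp(-t^2)$. The weight $(1+t)^{-t}$ is not covered by Domar's theorem.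

## Weights, convolution and the ideals $L_a$

**Definition (weight, radical weight).** A continuous $\omega:\mathbb R^+\to(0,\infty)$ is a *weight* if $\omega(s+t)\le\omega(s)\omega(t)$ for all $s,t\ge0$. It is *radical* if $\lim_{t\to\infty}\omega(t)^{1/t}=0$, in other words if $-\log\omega(t)/t\to\infty$.

If $\eta$ is continuous and convex with $\eta(0)=0$, then $e^{-\eta}$ is a weight. The increment of a convex function over an interval of fixed length increases as the interval moves to the right, so
$$\eta(s+t)-\eta(s)\ \ge\ \eta(t)-\eta(0)\qquad(s,t\ge0), \tag{1}$$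
and with $\eta(0)=0$ this says $\eta(s+t)\ge\eta(s)+\eta(t)$. For instance $1$, $e^{-t}$, $e^{-t^2}$ and $(1+t)^{-t}$ are weights. The last two are radical and the first two are not.

**Definition (the algebra).** $L^1(\mathbb R^+,\omega)$ is the space of measurable $f$, modulo null sets, with $\|f\|=\int_0^\infty|f(t)|\omega(t)\,dt<\infty$, under the product $(f*g)(t)=\int_0^tf(t-s)g(s)\,ds$. It is a commutative Banach algebra, since $\omega(s+t)\le\omega(s)\omega(t)$ gives $\|f*g\|\le\|f\|\,\|g\|$. When $\omega$ is radical it is a radical Banach algebra.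

**Definition (support).** $\operatorname{supp}f$ is the complement in $\mathbb R^+$ of the largest relatively open set on which $f=0$ a.e., and $\inf\operatorname{supp}0=\infty$. Thus $L_a=\{f:\inf\operatorname{supp}f\ge a\}$. For example, $f=1_{[2,3]}+1_{\{1\}}$ has $\inf\operatorname{supp}f=2$, because the value at a single point is invisible.

Each $L_a$ is a closed ideal. If $f=0$ a.e. on $[0,a)$ and $t<a$, the integrand in $\int_0^tf(t-s)g(s)\,ds$ vanishes for a.e. $s$. Closedness holds because norm convergence implies $L^1$ convergence on $[0,a)$, where $\omega$ is bounded below by a positive constant. The theorem says that, for the weights in Theorem 2(a), the only thing a closed ideal can remember about its elements is where they start.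

## Non-radical weights have a character: proof of Theorem 2(b)

The purpose of this section is to see why radicality is needed. Take first $\omega\equiv1$. The functional $f\mapsto\int_0^\infty f(t)e^{2\pi it}\,dt$ is continuous and multiplicative, and its kernel is a closed ideal containing $1_{[0,1]}$. If this ideal were some $L_a$, then $a=0$, since $\inf\operatorname{supp}1_{[0,1]}=0$. But the kernel is not the whole algebra. The general case is similar.

Let $\omega$ be non-radical and $p=\log\omega$, so $p(s+t)\le p(s)+p(t)$. Fix $u>0$ and write $t=nu+q$ with $0\le q<u$ and $n$ an integer. Then $p(t)\le n\,p(u)+\max_{[0,u]}p$, so $\limsup_{t\to\infty}p(t)/t\le p(u)/u$. Since $u$ is arbitrary, $\lim_{t\to\infty}p(t)/t=\inf_{u>0}p(u)/u$. As $\omega$ is not radical, this limit is not $-\infty$; call it $-c$ with $c\in\mathbb R$. Then $\omega(t)\ge e^{-ct}$ for all $t>0$, so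
$$\chi(f)=\int_0^\infty f(t)e^{-ct}\,dt$$
satisfies $|\chi(f)|\le\|f\|$. It is multiplicative by Fubini, and it is non-zero. Its kernel is a closed ideal of codimension $1$, non-zero because the algebra is infinite-dimensional. It is not standard, because $L_0$ has codimension $0$ and $L_a$ has infinite codimension for every $a>0$ (integrable functions supported in $[0,a)$ form an infinite-dimensional space meeting $L_a$ only in $0$). This proves Theorem 2(b). $\square$

## Duality turns ideals into a one-sided correlation equation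

The rest of the talk proves Theorem 2(a). The point of this section is to reduce it to a statement about two functions.

**Proposition 3.** Let $\eta:\mathbb R^+\to\mathbb R$ be continuous and convex with $\eta(t)/t\to\infty$. Let $f,\varphi$ be measurable on $\mathbb R^+$ with $\int_0^\infty|f|e^{-\eta}<\infty$, $\operatorname{ess\,sup}|\varphi|e^{\eta}<\infty$, $\inf\operatorname{supp}f=0$, and
$$\int_0^\infty f(s)\varphi(s+t)\,ds=0\qquad\text{for a.e. }t\ge0. \tag{2}$$
Then $\varphi=0$ a.e.

The integral converges absolutely: if $|\varphi|\le Ce^{-\eta}$, then by (1) the integrand is at most $C|f(s)|e^{-\eta(s)}e^{\eta(s)-\eta(s+t)}\le C|f(s)|e^{-\eta(s)}e^{\eta(0)-\eta(t)}$.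

**Proof of Theorem 2(a), given Proposition 3.** Let $|{-\log\omega}-\eta|$ be bounded, with $\eta$ continuous and convex. Since $\omega$ is radical, $\eta(t)/t\to\infty$. The norms $\int|f|\omega$ and $\int|f|e^{-\eta}$ are equivalent. The dual of $L^1(\mathbb R^+,\omega)$ is the space of measurable $\varphi$ with $|\varphi|\le C\omega$ a.e. for some $C$, under $\langle f,\varphi\rangle=\int f\varphi$.

Let $I\neq0$ be a closed ideal and put $a=\inf\{\inf\operatorname{supp}f:f\in I\setminus\{0\}\}<\infty$, so $I\subseteq L_a$. Let $\varphi$ in the dual annihilate $I$, let $f\in I\setminus\{0\}$, and put $b=\inf\operatorname{supp}f$. For every $g$ in the algebra, $f*g\in I$. Since $|\varphi(s+t)|\le C\omega(s)\omega(t)$ for a.e. $(s,t)$, Fubini's theorem applies and gives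
$$0=\int_0^\infty(f*g)\varphi=\int_0^\infty g(t)\Big[\int_0^\infty f(s)\varphi(s+t)\,ds\Big]dt .$$
The bracket $B(t)$ satisfies $|B(t)|\le C\|f\|\omega(t)$. Choosing $g=1_{[0,n]}\overline{B}/|B|$ (with $g=0$ where $B=0$) gives $\int_0^n|B|=0$ for every $n$, so $B(t)=0$ for a.e. $t\ge0$.

Now shift by $b$. Put $f_b(s)=f(s+b)$, $\varphi_b(t)=\varphi(t+b)$, $\eta_b(t)=\eta(t+b)$. As $f=0$ a.e. on $[0,b]$, the equation $B(t)=0$ becomes $\int_0^\infty f_b(s)\varphi_b(s+t)\,ds=0$ for a.e. $t\ge0$. The function $\eta_b$ is continuous and convex with $\eta_b(t)/t\to\infty$; moreover $\int|f_b|e^{-\eta_b}<\infty$, $|\varphi_b|\le C'e^{-\eta_b}$ a.e., and $\inf\operatorname{supp}f_b=0$. Proposition 3 gives $\varphi=0$ a.e. on $[b,\infty)$.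

Letting $f$ run through a sequence in $I\setminus\{0\}$ with $b\to a$, we get $\varphi=0$ a.e. on $(a,\infty)$, so $\varphi$ annihilates $L_a$. Every functional that annihilates $I$ thus annihilates $L_a$, and since $I$ is closed, Hahn–Banach gives $L_a\subseteq I$. Hence $I=L_a$. $\square$

## Two choices of $f$ that can be done by hand

Keep the hypotheses of Proposition 3. Since $\eta(t)/t\to\infty$, the function $\varphi$ is integrable, and $\Phi(t)=\int_t^\infty\varphi$ is continuous with $\Phi(t)\to0$.

If $f=1$, equation (2) says $\Phi(t)=0$ for a.e. $t$, hence for all $t$, and differentiation gives $\varphi=0$ a.e.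

If $f=1_{[0,1]}$, equation (2) says $\Phi(t)=\Phi(t+1)$ for all $t\ge0$, so $\Phi(t)=\Phi(t+n)\to0$ and again $\varphi=0$. For $\omega\equiv1$ the bounded function $\varphi(t)=e^{2\pi it}$ solves (2) with the same $f$. So the decay of $\varphi$ is what excludes it.

A third observation will be the end of the proof. If $\varphi$ vanishes beyond some $c$, then reversing $\varphi$ on $[0,c]$ turns (2) into the equation $f*\psi=0$ on $[0,c]$, and Titchmarsh's convolution theorem settles the matter. So it is enough to show that $\varphi$ has bounded support.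

## Laplace transforms, and why a fixed truncation loses

Put
$$\Psi(z)=\int_0^\infty\varphi(t)e^{zt}\,dt .$$
Since $|\varphi|\le Ce^{-\eta}$ and $\eta(t)/t\to\infty$, $\Psi$ is entire. Bounded support of $\varphi$ is a statement about the growth of $\Psi$ to the right: roughly, $|\Psi(z)|\le Be^{c\operatorname{Re}z}$ forces $\varphi=0$ on $[c,\infty)$ (Lemma 4 below). The obvious bound on $\Psi$ is far from this. For $\eta(t)=t\log(1+t)$ and large $x$, let $N$ solve $\eta'(N)=x$. The integrand $e^{xt-\eta(t)}$ at $t=N$ is
$$e^{N(x-\log(1+N))}=e^{N^2/(1+N)},\qquad\text{where } e^{x-1}<1+N<e^x,$$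
because $\log(1+N)=x-\frac N{1+N}\in(x-1,x)$. This is the exponential of an exponential in $x$.

Equation (2) has to help. Suppose first that $f$ vanishes outside $[0,R]$. Put $F(z)=\int_0^Rf(s)e^{-zs}ds$. Multiplying out with $r=t-s$,
$$F(z)\Psi(z)=\int_{\mathbb R}k(r)e^{zr}\,dr,\qquad k(r)=\int_{0\le s\le R,\ s+r\ge0}f(s)\varphi(s+r)\,ds,$$
and (2) says that $k(r)=0$ for a.e. $r>0$. So $F\Psi$ is bounded on $\operatorname{Re}z\ge0$, and one wants to divide by $F$. For $f=1_{[0,1]}$ this is easy: $|F(z)|=|1-e^{-z}|/|z|\ge(1-e^{-1})/|z|$ on $\operatorname{Re}z\ge1$, so $|\Psi(z)|\le C|z|$ there. As $\Psi$ is bounded on $\operatorname{Re}z\le1$, it is a polynomial of degree at most $1$; being bounded on $\operatorname{Re}z\le0$ it is constant, and since $\Psi(z)\to0$ as $z\to-\infty$ along the reals, it is $0$.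

For general $f$ the transform $F$ need not exist anywhere. With $\omega(t)=(1+t)^{-t}$ take $f(s)=(1+s)^{s-2}$. Then $\int f\omega=\int_0^\infty(1+s)^{-2}ds=1$, but $f(s)e^{-xs}\to\infty$ for every real $x$.

The sensible repair is to truncate, $F_N(z)=\int_0^Nf(s)e^{-zs}ds$ with $N$ fixed, and let $N\to\infty$ at the end. Now $k(r)$ for $r>0$ is no longer $0$ but $-\int_N^\infty f(s)\varphi(s+r)\,ds$, which decays like $e^{-\eta'(N)r}$, so we control it on lines $\operatorname{Re}z=x$ only for $x\le\eta'(N)\le\log(1+N)+1$. For $r<0$ the natural bound for $k$ involves $\int_0^N|f|$. In the example, for $N\ge3$,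
$$\int_0^N|f|\ge\int_{N-1}^N(1+s)^{s-2}ds\ge N^{N-3},$$
while on these lines the bound we need, $e^{cx}$, is at most $(e(1+N))^c$. For every fixed $c$ the first quantity overwhelms the second. So this estimate is useless on the very lines where we have control.

The two halves of $k$ pull in opposite directions: the part $r>0$ wants $x\le\eta'(s)$ for $s>N$, and the part $r<0$, if it is to be bounded by the weighted norm of $f$, wants $x\ge\eta'(s)$ for $s<N$. Both hold when $N$ and $x$ are tied together by $\eta'(N)=x$. The proof uses a different truncation on each vertical line. Two further obstacles remain: the resulting bound on $k(r)e^{xr}$ is bounded but perhaps not integrable with a uniform constant, and $F_N$ may have zeros or be small on the line, so the division is not free. They are met in Steps 2 and 3–4.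

## Two lemmas on half-planes

Recall the maximum principle: if $u$ is subharmonic in a domain $D$ and $\limsup_{z\to p}u(z)\le0$ at every boundary point $p$, including $p=\infty$ if $D$ is unbounded, then $u\le0$ in $D$.

The first lemma converts growth of a transform into information on supports. An example to keep in mind is $u=1_{[0,c]}$, with transform $(e^{cz}-1)/z$.

**Lemma 4.** Let $u$ be measurable on $\mathbb R^+$ with $\int_0^\infty|u(t)|e^{\lambda t}dt<\infty$ for every $\lambda\in\mathbb R$, and put $G(z)=\int_0^\infty u(t)e^{zt}dt$. If there are $c\ge0$ and $B$ with $|G(z)|\le Be^{c\operatorname{Re}z}$ on $\operatorname{Re}z\ge0$, then $u=0$ a.e. on $[c,\infty)$.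

*Proof.* Consider the entire function
$$G_c(z)=\int_c^\infty u(t)e^{z(t-c)}dt=e^{-cz}G(z)-\int_0^cu(t)e^{-z(c-t)}dt .$$
The right side is bounded by $B+\int|u|$ on $\operatorname{Re}z\ge0$. The integral defining $G_c$ is bounded by $\int|u|$ on $\operatorname{Re}z\le0$. By Liouville $G_c$ is constant, and by dominated convergence $G_c(z)\to0$ as $z\to-\infty$ along the reals. So $G_c\equiv0$. On the imaginary axis $G_c$ is the Fourier transform of the integrable function $t\mapsto u(t+c)1_{t\ge0}$, so this function is $0$ a.e. $\square$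

The second lemma bounds $\log|g|$ inside a half-plane by its boundary average. It will be used twice: once to bound $\Psi$ from above, and once to say that $F_N$ is not small on average.

**Lemma 5 (Poisson majorization).** Let $H$ be an open half-plane bounded by a vertical line, and let $g\not\equiv0$ be bounded and continuous on $\overline H$ and holomorphic in $H$. For $z\in H$ let $P_z$ be the Poisson kernel of $H$ at $z$, a probability density on $\partial H$. Then $\log|g(z)|\le\int_{\partial H}P_z\log|g|$.

For $H=\{\operatorname{Re}\zeta>x\}$ and $z\in H$, $P_z(x+iy)=\frac1\pi\frac{\operatorname{Re}z-x}{(\operatorname{Re}z-x)^2+(y-\operatorname{Im}z)^2}$; for the left half-plane $\operatorname{Re}\zeta<x$ replace $\operatorname{Re}z-x$ by $x-\operatorname{Re}z$.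

*Proof.* By translation and reflection, take $H=\{\operatorname{Re}\zeta>0\}$. Dividing $g$ by its supremum changes both sides by the same constant, so take $|g|\le1$. Let $u_n=\max(\log|g|,-n)$ on $\partial H$. It is continuous with values in $[-n,0]$, so its Poisson integral $V_n$ is harmonic in $H$, has values in $[-n,0]$, and extends continuously to $\overline H$ with boundary values $u_n$. For $\varepsilon>0$ the function $\log|g|-V_n-\varepsilon\log|1+\zeta|$ is subharmonic in $H$. At a finite boundary point its $\limsup$ is $\le0$, because $\log|g|\le u_n$ there and $\log|1+\zeta|\ge0$ on $\overline H$. At infinity it tends to $-\infty$, because $\log|g|\le0$ and $V_n\ge-n$. By the maximum principle it is $\le0$. Let $\varepsilon\to0$ to get $\log|g(z)|\le\int P_zu_n$. Then let $n\to\infty$: the functions $u_n\le0$ decrease to $\log|g|$, and monotone convergence gives the claim. $\square$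

## The truncation tied to the abscissa

We now prove Proposition 3.

**Step 0: normalization.** *This step fixes constants and the convexity inequalities that are used later.* We may subtract a constant from $\eta$ and multiply $f$ and $\varphi$ by positive constants (note that $f\ne0$), and change $\varphi$ on a null set; none of this affects the hypotheses or the conclusion. So assume
$$\eta(0)=0,\qquad\int_0^\infty|f|e^{-\eta}=1,\qquad|\varphi|\le e^{-\eta}\text{ everywhere}.$$
For $s>0$ let $\xi(s)$ be the right derivative of $\eta$ at $s$. It is non-decreasing and is a subgradient: $\eta(s')\ge\eta(s)+(s'-s)\xi(s)$ for all $s'\ge0$. Taking $s'=0$, $s'=s+r$, $s'=s-v$ we get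
$$\eta(s)\le s\,\xi(s),\qquad \eta(s+r)-\eta(s)\ge r\,\xi(s)\ (r\ge0),\qquad \eta(s)-\eta(s-v)\le v\,\xi(s)\ (0\le v\le s). \tag{3}$$
In particular $\xi(s)\ge\eta(s)/s\to\infty$. Put $K=\max\big(1,\int_0^\infty e^{-\eta}\big)$. Then $\Psi$ is entire, $|\Psi(z)|\le\int_0^\infty e^{x't-\eta(t)}dt$ on $\operatorname{Re}z\le x'$ for each real $x'$, and
$$|\Psi(z)|\le K\qquad(\operatorname{Re}z\le0). \tag{4}$$
If $\Psi\equiv0$ then $\varphi=0$ a.e. by uniqueness of Fourier transforms on the imaginary axis, and we are done. **From now on assume $\Psi\not\equiv0$.**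

**Step 1: the truncation $N(x)$.** *The aim is a bound for $F_N\Psi$ on the line $\operatorname{Re}z=x$ with constants independent of $x$.* For $x>\xi(1)$ put
$$N=N(x)=\inf\{s>0:\xi(s)\ge x\}.$$
This is finite since $\xi\to\infty$, and $N\ge1$ since $\xi(s)\le\xi(1)<x$ for $s\le1$. By monotonicity, $\xi(s)<x$ for $0<s<N$ and $\xi(s)\ge x$ for $s>N$. For $\eta(t)=t^2$ this is simply $\xi(s)=2s$, $N(x)=x/2$.

Let $F_N(z)=\int_0^Nf(s)e^{-zs}ds$. It is entire, since $e^{-\eta}$ is bounded below on $[0,N]$ and so $f$ is integrable there. For every $z$ the double integral $\int_0^N\!\int_0^\infty|f(s)||\varphi(t)|e^{\operatorname{Re}z(t-s)}dt\,ds$ is finite, so Fubini and the substitution $r=t-s$ give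
$$F_N(z)\Psi(z)=\int_{\mathbb R}k(r)e^{zr}dr,\qquad k(r)=\int_{0\le s\le N,\ s+r\ge0}f(s)\varphi(s+r)\,ds, \tag{5}$$
with $k(r)e^{xr}$ integrable. For a.e. $r>0$, equation (2) gives
$$k(r)=-\int_N^\infty f(s)\varphi(s+r)\,ds .$$

Let $d\mu=|f|e^{-\eta}ds$, a probability measure on $(0,\infty)$, and let $\nu$ be its image under $s\mapsto\xi(s)$, a probability measure on $\mathbb R$: $\nu(S)=\mu(\{s:\xi(s)\in S\})$.

For $r>0$ and $s>N$, the second inequality in (3) gives
$$|f(s)\varphi(s+r)|e^{xr}\le|f(s)|e^{-\eta(s+r)+xr}\le|f(s)|e^{-\eta(s)}e^{-(\xi(s)-x)r},\qquad \xi(s)-x\ge0 .$$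
For $r=-v<0$ and $v\le s<N$, the third inequality in (3) gives
$$|f(s)\varphi(s-v)|e^{-xv}\le|f(s)|e^{-\eta(s-v)-xv}\le|f(s)|e^{-\eta(s)}e^{-(x-\xi(s))v},\qquad x-\xi(s)>0 .$$
In both cases the last factor is $e^{-|\xi(s)-x||r|}$. Integrating in $s$, for a.e. $r$,
$$|k(r)|e^{xr}\le A_x(r):=\int_{\mathbb R}e^{-|\xi-x||r|}\,d\nu(\xi)\le1. \tag{6}$$
All reference to $N$ and to the size of $f$ has gone.

## Vertical lines near which $\nu$ is thin

The bound (6) by $1$ does not control the Fourier transform of $k(r)e^{xr}$; some decay in $r$ is needed, and it can fail. Take $\eta$ piecewise linear with slope $n$ on $[n-1,n]$ for $n=1,2,\dots$. Then $\xi(s)=\lfloor s\rfloor+1$, and $\nu$ lives on the positive integers. If $f\ne0$ on a set of positive measure in $[n-1,n]$, then $A_n(r)\ge\nu(\{n\})>0$ for all $r$, so $A_n$ is not square-integrable. But the line halfway between is excellent: $A_{n-1/2}(r)\le e^{-|r|/2}$. So one must choose $x$, and the Hardy–Littlewood maximal function of $\nu$ says how.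

**Step 2: good abscissae.** *The aim is to show that every interval of length $6$ contains an $x$ for which $F_N\Psi$ has a bounded $L^2$ norm on $\operatorname{Re}z=x$.* Let
$$M(x)=\sup_{h>0}\frac{\nu([x-h,x+h])}{2h}.$$
In the example, $M(n-\tfrac12)\le1$, since $\nu([n-\tfrac12-h,n-\tfrac12+h])$ is $0$ for $h<\frac12$ and at most $1$ for all $h$; and $M(n)=\infty$ when $\nu(\{n\})>0$.

The set $\{M>1\}$ is open. If $\nu([x-h,x+h])>2h$ and $x'$ is close to $x$, put $h'=h+|x-x'|$; then $[x'-h',x'+h']\supseteq[x-h,x+h]$, so $\nu([x'-h',x'+h'])\ge\nu([x-h,x+h])>2h'$.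

The set $\{M>1\}$ has measure at most $3$. Let $C$ be a compact subset. It is covered by finitely many open intervals $(x_i-h_i,x_i+h_i)$ with $\nu([x_i-h_i,x_i+h_i])>2h_i$. Go through the corresponding closed intervals in order of decreasing length and keep each one that is disjoint from all those already kept. A discarded interval meets a kept one that is at least as long, so it lies in the threefold dilate of that one. Hence the threefold dilates of the kept intervals cover $C$, and, the kept intervals being disjoint,
$$|C|\le3\sum_{\text{kept}}2h_i\le3\sum_{\text{kept}}\nu([x_i-h_i,x_i+h_i])\le3\,\nu(\mathbb R)=3 .$$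
Inner regularity gives the claim. Consequently every interval of length $6$ contains a point with $M(x)\le1$.

For such $x$ and $r>0$, write $e^{-|\xi-x|r}=\int_{|\xi-x|}^\infty re^{-rh}dh$ and use Tonelli:
$$A_x(\pm r)=\int_0^\infty re^{-rh}\,\nu([x-h,x+h])\,dh\le2M(x)\int_0^\infty rh\,e^{-rh}dh=\frac{2M(x)}r\le\frac2r .$$
Together with $A_x\le1$,
$$\int_{\mathbb R}A_x^2\le2\Big(\int_0^2dr+\int_2^\infty\frac4{r^2}dr\Big)=2(2+2)=8 .$$
By (6), $k(r)e^{xr}\in L^1\cap L^2$. By (5), $y\mapsto F_N\Psi(x+iy)$ is the Fourier transform $\int k(r)e^{xr}e^{iyr}dr$, so Plancherel gives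
$$\int_{\mathbb R}|F_N(x+iy)\Psi(x+iy)|^2dy\le2\pi\cdot8=16\pi\qquad\text{if }x>\xi(1),\ M(x)\le1,\ N=N(x). \tag{7}$$

## How small can $F_N$ be?

To pass from (7) to $\Psi$ we must know that $F_N$ is not too small on the line. A pointwise lower bound is out of reach, since $F_N$ may have zeros there. A bound for $\int\log\frac1{|F_N|}$ against a Poisson kernel is enough, and by Lemma 5 it follows from one good value of $F_N$ to the right of the line. That good value is where $\inf\operatorname{supp}f=0$ is used.

**Step 3: lower bound for $F_N$ in the mean.** *The aim is inequality (10).* First an upper bound. For $0<s<N$, (3) gives $\eta(s)\le s\xi(s)\le xs$, so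
$$|F_N(z)|\le\int_0^N|f(s)|e^{-xs}ds=\int_0^Ne^{\eta(s)-xs}\,d\mu(s)\le1\qquad(\operatorname{Re}z\ge x). \tag{8}$$

Next, let $E(z)=\int_0^1f(s)e^{-zs}ds$.

*Claim: there are real $w_k\to+\infty$ with $|E(w_k)|\ge e^{-w_k/4}$.* Suppose not. Then $e^{z/4}E(z)$ is bounded on $[0,\infty)$. It is entire of exponential type, and bounded on the imaginary axis by $\int_0^1|f|$. Recall the Phragmén–Lindelöf theorem: a function holomorphic in a sector of opening $\pi/\alpha$ and continuous on its closure, bounded on the two boundary rays and of growth at most $Ce^{C|z|^\rho}$ with $\rho<\alpha$, is bounded in the sector by its bound on the rays. Apply it in each of the two quadrants of $\operatorname{Re}z\ge0$, with $\alpha=2$ and $\rho=1$: there is $B$ with $|e^{z/4}E(z)|\le B$ on $\operatorname{Re}z\ge0$. Put $u(t)=f(1-t)$ for $0\le t\le1$ and $u(t)=0$ for $t>1$. Its transform is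
$$G(z)=\int_0^1f(1-t)e^{zt}dt=\int_0^1f(s)e^{z(1-s)}ds=e^zE(z)=e^{3z/4}\cdot e^{z/4}E(z),$$
so $|G(z)|\le Be^{\frac34\operatorname{Re}z}$ on $\operatorname{Re}z\ge0$. By Lemma 4, $u=0$ a.e. on $[\frac34,\infty)$, that is, $f=0$ a.e. on $[0,\frac14]$. This contradicts $\inf\operatorname{supp}f=0$ and proves the claim.

Now fix a large $w=w_k$. By Step 2 choose
$$x\in\big[\tfrac w2-6,\tfrac w2\big]\quad\text{with}\quad M(x)\le1,$$
where $w$ is so large that $x>\xi(1)$ and $x\ge12$. Put $N=N(x)\ge1$ and $D=w-x\ge w/2$. The choice of $x$ near $w/2$ makes $F_N(w)$ and $E(w)$ close: using $\eta(s)\le xs$ on $(0,N)$ again,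
$$|F_N(w)-E(w)|\le\int_1^N|f(s)|e^{-ws}ds=\int_1^Ne^{\eta(s)-xs}e^{-(w-x)s}d\mu(s)\le e^{-D}\le e^{-w/2}.$$
Since $w\ge24\ge4\log2$, we have $e^{-w/4}\le\frac12$ and
$$|F_N(w)|\ge e^{-w/4}-e^{-w/2}\ge\tfrac12e^{-w/4}. \tag{9}$$
In particular $F_N\not\equiv0$. By (8) we may apply Lemma 5 to $F_N$ in $\operatorname{Re}\zeta>x$ at the point $w$, whose distance to the line is $D$:
$$\int_{\mathbb R}Q(y)\log\frac1{|F_N(x+iy)|}\,dy\le\log\frac1{|F_N(w)|}\le\frac w4+\log2,\qquad Q(y)=\frac1\pi\frac D{D^2+y^2}. \tag{10}$$
The integrand is non-negative, by (8). We also note, from $x\le w/2$, $w\le2x+12$ and $x\ge12$,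
$$x\le D=w-x\le x+12\le2x,\qquad w\le2x+12\le3x. \tag{11}$$

## Exponential growth of $\Psi$ on a sequence of discs

**Step 4.** *The aim is to show $|\Psi(z)|\le e^{60r_k}$ on $|z|\le r_k$ for some $r_k\to\infty$.* Keep $w$, $x$, $N$, $D$, $Q$ from Step 3. Let $|z|\le x/2$, and let
$$P(y)=\frac1\pi\frac{x-\operatorname{Re}z}{(x-\operatorname{Re}z)^2+(y-\operatorname{Im}z)^2}$$
be the Poisson kernel of $\{\operatorname{Re}\zeta<x\}$ at $z$. Here $\frac x2\le x-\operatorname{Re}z\le\frac{3x}2$ and $|\operatorname{Im}z|\le\frac x2$. The points $z$ and $w$ lie on opposite sides of the line, but at comparable distances from it, so the two kernels are comparable. We check this.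

If $|y|\le x$, then $\pi P\le\frac1{x-\operatorname{Re}z}\le\frac2x$, while $|y|\le x\le D$ and (11) give $\pi Q\ge\frac D{2D^2}=\frac1{2D}\ge\frac1{4x}$. So $P\le8Q$.

If $|y|>x$, then $|y-\operatorname{Im}z|\ge|y|-\frac x2\ge\frac{|y|}2$, so $\pi P\le\frac{3x/2}{y^2/4}=\frac{6x}{y^2}$. By (11), $\pi Q=\frac D{D^2+y^2}\ge\frac x{4x^2+y^2}\ge\frac x{5y^2}$. So $P\le30Q$.

In all cases $P\le30\,Q$; also $P\le\frac2{\pi x}\le1$.

The function $\Psi$ is bounded on $\operatorname{Re}\zeta\le x$ and not identically $0$, so Lemma 5 gives $\log|\Psi(z)|\le\int P(y)\log|\Psi(x+iy)|\,dy$. Off the countable zero set of $F_N$ we have $\log|\Psi|=\log|F_N\Psi|+\log\frac1{|F_N|}$. The integral may be split accordingly: the second term is non-negative and has finite integral against $P\le30Q$ by (10), and the positive part of the first is integrable against $P$ by (7), because $\log^+a\le a^2$ and $P\le1$. Hence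
$$\log|\Psi(z)|\le\int P\log|F_N\Psi(x+iy)|\,dy+\int P\log\frac1{|F_N(x+iy)|}\,dy .$$
For the first integral use Jensen's inequality for the probability density $P$ and the concave function $\log$, then $P\le1$ and (7):
$$\int P\log|F_N\Psi|\,dy=\tfrac12\int P\log|F_N\Psi|^2dy\le\tfrac12\log\int P|F_N\Psi|^2dy\le\tfrac12\log(16\pi).$$
For the second use $P\le30Q$ and (10). With $w\le3x$,
$$\log|\Psi(z)|\le\tfrac12\log(16\pi)+30\Big(\frac w4+\log2\Big)\le22.5\,x+\tfrac12\log(16\pi)+30\log2\le30x ,$$
where the last inequality holds because $\frac12\log(16\pi)+30\log2<23$ and $7.5x\ge90$.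

Doing this for each large $w_k$ we get $x_k\to\infty$, and with $r_k=x_k/2$,
$$|\Psi(z)|\le e^{60r_k}\qquad(|z|\le r_k). \tag{12}$$

## From discs to bounded support

The estimate (12) holds only on a sequence of discs, and it is a bound in terms of $|z|$. We want a bound in terms of $\operatorname{Re}z$. The boundedness (4) on the imaginary axis supplies the rest.

**Step 5: $\varphi$ has bounded support.** *The aim is $|\Psi(z)|\le Ke^{c\operatorname{Re}z}$ on $\operatorname{Re}z\ge0$.* In the half-disc $\{|z|<r,\ \operatorname{Re}z>0\}$ with $z=\sigma+i\tau$, put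
$$h_r(z)=\tfrac2\pi\Big[\arctan\tfrac\sigma{r-\tau}+\arctan\tfrac\sigma{r+\tau}\Big]=\tfrac2\pi\big[\arg(r+iz)-\arg(r-iz)\big].$$
The two expressions agree because $r+iz=(r-\tau)+i\sigma$ and $r-iz=(r+\tau)-i\sigma$. So $h_r$ is harmonic, and it is non-negative. Its boundary value on the open diameter is $0$. On the open arc $\sigma^2=r^2-\tau^2$, so the two quotients have product $1$, the two arctangents sum to $\pi/2$, and the boundary value is $1$.

Let $r=r_k$ and $U=\log|\Psi|-\log K$, a subharmonic, upper semicontinuous function. By (4), $U\le0$ on the imaginary axis, including $\pm ir$. By (12) and $K\ge1$, $U\le60r$ on the arc. We check that $\limsup(U-60r\,h_r)\le0$ at each boundary point of the half-disc. On the open diameter, $\limsup U\le0$ and $h_r\to0$. On the open arc, $\limsup U\le60r$ and $h_r\to1$. At the corners $\pm ir$, $\limsup U\le U(\pm ir)\le0$ by upper semicontinuity, and $h_r\ge0$. By the maximum principle, $U\le60r\,h_r$ in the half-disc.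

Fix $z$ with $\sigma=\operatorname{Re}z>0$. For $r\ge2|z|$ we have $r\mp\tau\ge r/2$, so $h_r(z)\le\frac2\pi\cdot\frac{4\sigma}r$ by $\arctan a\le a$. Then $U(z)\le60r\cdot\frac{8\sigma}{\pi r}=\frac{480}\pi\sigma$ for $r=r_k$ with $k$ large. With (4) for $\operatorname{Re}z=0$,
$$|\Psi(z)|\le Ke^{c\operatorname{Re}z}\quad(\operatorname{Re}z\ge0),\qquad c=\frac{480}\pi .$$
Lemma 4 with $u=\varphi$ gives $\varphi=0$ a.e. on $[c,\infty)$.

**Step 6: Titchmarsh's theorem.** *With bounded support, (2) becomes a convolution equation on a finite interval.* Recall Titchmarsh's convolution theorem: if $f,\psi\in L^1(0,c)$ and $f*\psi=0$ a.e. on $[0,c]$, then there are $\alpha,\beta\ge0$ with $\alpha+\beta\ge c$ such that $f=0$ a.e. on $[0,\alpha]$ and $\psi=0$ a.e. on $[0,\beta]$.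

Put $\psi(\tau)=\varphi(c-\tau)$ for $0\le\tau\le c$. For a.e. $t\in[0,c]$, with $\tau=c-t$, the integrand in (2) vanishes for a.e. $s>\tau$, and for $s\le\tau$ we have $\varphi(s+t)=\psi(c-s-t)=\psi(\tau-s)$. So (2) reads
$$\int_0^\tau f(s)\psi(\tau-s)\,ds=0\qquad\text{for a.e. }\tau\in[0,c].$$
Here $f\in L^1(0,c)$, and $\psi\in L^1(0,c)$ because $\varphi$ is bounded. Titchmarsh's theorem applies; since $\inf\operatorname{supp}f=0$, we must have $\alpha=0$, hence $\beta\ge c$ and $\psi=0$ a.e. on $[0,c]$. Together with Step 5, $\varphi=0$ a.e. (This contradicts the assumption $\Psi\not\equiv0$ made in Step 0, so the case $\Psi\equiv0$ is the only one that occurs.) Proposition 3 is proved, and with it Theorem 2(a) and Theorem 1. $\blacksquare$
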